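# Graphs inside cardinal addition: an undecidable $\mathrm{CARD}^+_\kappa$ in ZF

## 1. A cardinal assembled from a graph

Let $(V,R)$ be a graph: $V$ is a set of at least two vertices, and $R$ is a set of 2-element subsets of $V$, the edges. Suppose that for each vertex $v$ we are given an infinite set $A_v$, called the *block* of $v$, and that the blocks are pairwise disjoint. Put
$$\Delta=\{\emptyset\}\cup\{\{v\}:v\in V\}\cup R ,$$
and for $s\in\Delta$ let $A_s$ be the set of functions $f$ on $s$ with $f(v)\in A_v$ for all $v\in s$. So $A_\emptyset=\{\emptyset\}$ has one element, $A_{\{v\}}$ is a copy of $A_v$, and $A_{\{u,v\}}$ is a copy of $A_u\times A_v$. Fix an infinite cardinal $\nu$ (on a first reading, $\nu=\omega$) and form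
$$\Phi=\bigcup_{s\in\Delta}A_s,\qquad K=\Phi\times\nu,\qquad \kappa=|K|. \tag{1}$$
There is one piece $A_{\{v\}}\times\nu$ for every vertex and one piece $A_{\{u,v\}}\times\nu$ for every edge. The purpose of the construction is that **addition of the cardinals $\le\kappa$ should remember the graph**. The cardinal of an edge piece is to lie above the cardinals of exactly its two vertex pieces, and all of this is to be visible to first-order sentences about $+$. A graph can code a nonrecursive set, so the first-order theory of addition below $\kappa$ will then be undecidable.

Under the axiom of choice nothing of the sort can happen. If, say, $V$ and all blocks are countable and $\nu=\omega$, then every piece has cardinality $\aleph_0$ and $\kappa=\aleph_0$. We need blocks so homogeneous that no injection can move their points around, and such blocks exist in suitable models of ZF without choice.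

**Cardinals in ZF.** We work in ZF. Cardinals are the equipotence classes of sets, made into sets by Scott's trick (keep only the members of least rank). Addition is $|A|+|B|=|A\sqcup B|$, and $|A|\le|B|$ means that there is an injection $A\to B$. By Cantor–Bernstein, a theorem of ZF, this is a partial order. Without choice it need not be linear. We write $2\kappa$ for $\kappa+\kappa$.

**The structures.** For a set $C$ of cardinals closed under addition, $\mathrm{CARD}^+_C=(C;+)$. For a cardinal $\kappa$, $\mathrm{CARD}^+_\kappa$ is $\mathrm{CARD}^+_C$ with $C=\{x:x\le\kappa\}$. The set $C$ is *downward closed* if $y\in C$ and $x\le y$ imply $x\in C$, and it is an *initial segment* if $C=\{x:x\le\kappa\}$ for some cardinal $\kappa$. The structure $\mathrm{CARD}^+_C$ is *decidable* if the set of first-order sentences in the language $\{+\}$ true in it is recursive.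

For example, $\{x:x\le 3\}$ is an initial segment that is not closed under addition, the set $\omega$ of finite cardinals is closed under addition and downward closed, and $\{x:x\le\aleph_0\}=\omega\cup\{\aleph_0\}$ is an initial segment closed under addition.

**What is asked.** In ZFC, a result of Feferman and Vaught says that $\mathrm{CARD}^+_\kappa$ is decidable for every infinite cardinal $\kappa$. The question (in "Theories of Classes of Structures") is whether some model of ZF contains a set $C$ of cardinals, downward closed and closed under addition, with $\mathrm{CARD}^+_C$ not decidable, and whether $C$ can even be an initial segment. Models are required to be transitive, or at least *$\omega$-standard*: their natural numbers, hence their first-order sentences, are the standard ones. This excludes artefacts of nonstandard integers. In an $\omega$-standard model, "theory of a structure" and "recursive" mean the same inside and outside.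

The metatheory is ZFC. The only hypothesis is that some transitive (respectively $\omega$-standard) set model $M_0$ of ZF exists; without it the question is void. Here are the results.

**Theorem A.** If there is a transitive (resp. $\omega$-standard) model of ZF, then there is a transitive (resp. $\omega$-standard) model $N$ of ZF with a cardinal $\kappa=\kappa+\kappa$ such that $\mathrm{CARD}^+_\kappa$ is undecidable in $N$. So $C=\{x:x\le\kappa\}$ is an initial segment, hence downward closed, and it is closed under addition.

**Theorem B.** Let $M$ be a countable transitive (or $\omega$-standard) model of ZFC and let $\lambda,\nu$ be infinite cardinals of $M$. There is a model $N\supseteq M$ of $\mathrm{ZF}+\mathrm{DC}_\nu$ with the same ordinals in which (1)–(4) hold. The model of Section 3, Case F (built from $\lambda$ by finite conditions) also satisfies (1)–(4).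

1. For every graph on a well-orderable vertex set of size $\ge2$ and $\le|\lambda|$ there is $\kappa=2\kappa$ such that the graph is isomorphic to the one defined in $\mathrm{CARD}^+_\kappa$ by fixed parameter-free formulas $\mathrm{Vert}(x),\mathrm{Edge}(x,y)$, independent of the graph, $\lambda$ and $\nu$. Moreover the sets $\{v:\mathrm{Vert}(v),\ v\le x\}$ $(x\le\kappa)$ are exactly all subsets of the vertex set.
2. For every structure $\mathfrak A=(D;T_1,\dots,T_r)$ with ternary relations and $D\ne\emptyset$ well-orderable of size $\le|\lambda|$ there is $\kappa=2\kappa$ such that $\mathfrak A$, even its full monadic second-order theory, is interpretable without parameters in $\mathrm{CARD}^+_\kappa$, by formulas depending only on $r$.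
3. Every $S\subseteq\omega$ is one-one reducible to $\mathrm{Th}(\mathrm{CARD}^+_\kappa)$ for some $\kappa=2\kappa$.
4. There is $\kappa=2\kappa$ such that $\mathrm{Th}(\mathrm{CARD}^+_\kappa)$ computes the theory of full second-order arithmetic, and every deductively closed theory in the language $\{+\}$ that is true in $\mathrm{CARD}^+_\kappa$ is undecidable. In particular, the set of sentences true in all $\mathrm{CARD}^+_\kappa$ with $\kappa=2\kappa$ is undecidable.

**Theorem C.** In ZF, if $C$ is a nonempty set of well-orderable cardinals, downward closed and closed under addition, then $\mathrm{CARD}^+_C$ is decidable.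

So Theorem A answers the question positively in its strong form, and Theorem C says that the set $C$ in any such answer must contain a non-well-orderable cardinal.

## 2. Well-orderable cardinals: a chain that codes nothing

The simplest sets $C$ can be treated by hand. If $C=\{0\}$, the structure is finite and there is nothing to do. If $C=\omega$, then $\mathrm{CARD}^+_C=(\omega;+)$, whose theory is decidable (Presburger). If $C=\omega\cup\{\aleph_0\}$, there is one additional element, which absorbs everything under addition. Splitting each quantifier "$\exists x\,\varphi(x)$" into "$\exists x\in\omega\;\varphi(x)$, or $\varphi(\aleph_0)$" turns every sentence into one about $(\omega;+)$. The general well-orderable case is this argument with an ordinal of infinite elements.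

**Proof of Theorem C.**

**Step 1: describe $C$.** If $C=\{0\}$ the claim is trivial. Otherwise $C$ has a nonzero element, so $1\in C$ by downward closure and $\omega\subseteq C$ by closure under addition. The infinite members are alephs, and $\{\gamma:\aleph_\gamma\in C\}$ is a downward closed set of ordinals, that is, an ordinal $\alpha$. So $C=\omega\cup\{\aleph_\gamma:\gamma<\alpha\}$. Addition is ordinary on $\omega$, $n+\aleph_\gamma=\aleph_\gamma$, and $\aleph_\gamma+\aleph_\delta=\aleph_{\max(\gamma,\delta)}$; these are theorems of ZF. If $\alpha=0$ we have $(\omega;+)$, which is decidable. Let $\alpha>0$.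

**Step 2: move to a disjoint union.** Let $\mathfrak B_1=(\omega;+)$, with $+$ as a ternary relation, let $\mathfrak B_2=(\alpha;<)$, and let $\mathfrak B$ be their disjoint union with predicates $B_1,B_2$ for the two parts. The relation $x+y=z$ of $\mathrm{CARD}^+_C$ holds iff one of the following does:

- $x,y,z\in B_1$ and $x+y=z$ in $\mathfrak B_1$;
- $x\in B_1$, $y\in B_2$ and $z=y$, or $x\in B_2$, $y\in B_1$ and $z=x$;
- $x,y\in B_2$, and either ($x<y$ or $x=y$) and $z=y$, or $y<x$ and $z=x$.

So $\mathrm{CARD}^+_C$ is definable in $\mathfrak B$ by formulas not depending on $C$, and it suffices to decide $\mathrm{Th}(\mathfrak B)$.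

**Step 3: separate the two parts.** We show that, effectively, every formula $\varphi(\bar x,\bar y)$ with $\bar x$ ranging over $\mathfrak B_1$ and $\bar y$ over $\mathfrak B_2$ is equivalent to a Boolean combination of $\mathfrak B_1$-formulas in $\bar x$ and $\mathfrak B_2$-formulas in $\bar y$. An atomic formula either concerns one part only or mixes the parts and is then false. Boolean connectives are clear. A quantifier over the whole union splits into one over $\mathfrak B_1$ and one over $\mathfrak B_2$. For a quantifier over $\mathfrak B_1$, put the matrix into disjunctive normal form $\bigvee_k(\rho_k(x,\bar x)\wedge\rho'_k(\bar y))$ and use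
$$\exists x\bigvee_k(\rho_k\wedge\rho_k')\;\leftrightarrow\;\bigvee_k\bigl(\exists x\,\rho_k\wedge\rho'_k\bigr).$$
Quantifiers over $\mathfrak B_2$ are treated in the same way. A sentence thus becomes a Boolean combination of sentences about $\mathfrak B_1$ and sentences about $\mathfrak B_2$, so $\mathrm{Th}(\mathfrak B)$ is recursive in $\mathrm{Th}(\mathfrak B_1)$ and $\mathrm{Th}(\mathfrak B_2)$.

**Step 4: decide the two parts.** $\mathrm{Th}(\omega;+)$ is decidable (Presburger), and $\mathrm{Th}(\alpha;<)$ is decidable for every ordinal $\alpha$ (Mostowski–Tarski; see Doner–Mostowski–Tarski, *The elementary theory of well-ordering*, 1978). The latter theorem can be applied in $L$. There $(\alpha;<)$ has the same theory and the natural numbers are the same, so no choice is used. $\blacksquare$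

The chain of alephs also shows what a coding must avoid. Every aleph $x$ satisfies $x+x=x$, and $x=y+z$ with $y,z\in C$ forces $x=y$ or $x=z$. We shall soon single out the elements with these two properties and look for *incomparable* ones; among alephs there are none. Incomparable cardinals have to come from a failure of choice.

## 3. Blocks of indiscernible sets in a symmetric extension

**Step 1: the ground model.** For Theorem A we first need a countable model of ZFC. If $M_0$ is a transitive (resp. $\omega$-standard) model of ZF, then $L^{M_0}\models$ ZFC. Take a countable elementary submodel of $L^{M_0}$, and in the transitive case collapse it. In the $\omega$-standard case its natural numbers are among those of $M_0$, hence standard, and all standard numbers are present because they are definable. So we get a countable transitive (resp. $\omega$-standard) model $M$ of ZFC. For Theorem B such an $M$ is given.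

**Step 2: the forcing and the group.** Work in $M$ with infinite cardinals $\lambda$ and $\nu$. There are two cases.

- **Case F** (finite conditions): $\mu=\nu=\omega$.
- **Case D** (for dependent choice): $\nu\ge\omega$ is any given cardinal and $\mu=\nu^+$.

Theorem A needs only Case F with $\lambda=\omega$. *Small* means of size $<\mu$; in Case F this is "finite", in Case D "of size $\le\nu$". Note that $\mu$ is regular. Let $I=\lambda\times\mu$ and $I_v=\{v\}\times\mu$ for $v<\lambda$. Let $\mathbb P$ be the set of small partial functions $p:I\times\mu\times\mu\to2$, ordered by reverse inclusion. Let $\mathcal G$ be the group of all permutations of $I\times\mu$ of the form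
$$\pi(j,i)=(\sigma(j),\tau_j(i)),$$
where $\sigma$ is a permutation of $I$ with $\sigma[I_v]=I_v$ for every $v<\lambda$, and each $\tau_j$ is a permutation of $\mu$. It acts on $\mathbb P$ by automorphisms, $(\pi p)(\pi(j,i),m)=p(j,i,m)$, and on names by $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$.

For small $E\subseteq I\times\mu$ let $\mathrm{fix}(E)=\{\pi\in\mathcal G:\pi\upharpoonright E=\mathrm{id}\}$. Let $\mathcal F$ be the set of subgroups of $\mathcal G$ that contain some $\mathrm{fix}(E)$, $E$ small. It is a filter of subgroups since $\mathrm{fix}(E)\cap\mathrm{fix}(E')=\mathrm{fix}(E\cup E')$, and it is normal since $\pi\,\mathrm{fix}(E)\,\pi^{-1}=\mathrm{fix}(\pi[E])$.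

**Step 3: the model $N$.** A name is *symmetric* if the group of $\pi\in\mathcal G$ fixing it belongs to $\mathcal F$, and *hereditarily symmetric* if it is symmetric and all names occurring in it, at every level, are symmetric. HS is the class of hereditarily symmetric names. Let $G$ be $M$-generic for $\mathbb P$; it exists since $M$ is countable. Let $N$ be the symmetric extension, the set of values of HS names. The standard facts (Jech, *The Axiom of Choice*, Ch. 5; *Set Theory*, 3rd ed., Ch. 15) are these: $M\subseteq N\subseteq M[G]$ and $N\models$ ZF; the forcing relation $\Vdash$ for $N$ (quantifiers over HS names) is definable in $M$ formula by formula and satisfies the truth lemma, $N\models\varphi\iff\exists p\in G\;p\Vdash\varphi$; and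
$$p\Vdash\varphi(\dot x,\dots)\iff\pi p\Vdash\varphi(\pi\dot x,\dots)\qquad(\pi\in\mathcal G). \tag{2}$$

**Step 4: the ill-founded $\omega$-standard case.** If $M$ is ill-founded, names cannot be evaluated by recursion, and we use a quotient. Let $N$ be the quotient of $\mathrm{HS}^M$ by
$$\dot x=_G\dot y\iff\exists p\in G\;\,p\Vdash\dot x=\dot y,\qquad\text{with}\qquad \dot x\in_G\dot y\iff\exists p\in G\;\,p\Vdash\dot x\in\dot y .$$
Since any two members of $G$ have a common extension in $G$, $=_G$ is an equivalence relation that respects $\in_G$. Form $M[G]$ similarly, with all names. Forcing of atomic formulas between HS names refers only to names occurring in them, so it is the same for $N$ and $M[G]$, and $N$ sits inside $M[G]$. Likewise $M$ sits inside $N$ via $x\mapsto\check x$.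

The truth lemma holds by induction on $\varphi$. Atomic formulas hold by definition, and for conjunctions take a common extension in $G$. For negation, the set of conditions deciding $\varphi$ is dense and in $M$, so some $p\in G$ decides $\varphi$. If $p\Vdash\neg\varphi$, then no element of $G$ forces $\varphi$, so $N\not\models\varphi$ by induction; if $N\not\models\varphi$, then $p$ does not force $\varphi$, so $p\Vdash\neg\varphi$. For $\exists$: if $p\in G$ and $p\Vdash\exists x\,\varphi$, the set of $q\le p$ such that some HS name $\dot y$ has $q\Vdash\varphi(\dot y)$ is in $M$ and dense below $p$, so $G$ meets it; the converse is clear.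

Since $M\models$ ZFC, it satisfies, for each axiom of ZF, the statement that this axiom is forced over HS. So $N\models$ ZF. If $p\Vdash$ "$\dot x$ is an ordinal", then the conditions forcing $\dot x=\check\alpha$ for some $\alpha$ are dense below $p$. So $N$ and $M$ have the same ordinals; in particular the natural numbers of $N$ are those of $M$, and $N$ is $\omega$-standard. Everything below uses only these facts.

**Step 5: the blocks.** Put
$$\dot x_{j,i}=\{(\check m,p):p(j,i,m)=1\},\qquad \dot a_j=\{(\dot x_{j,i},1):i<\mu\},\qquad \dot A_v=\{(\dot a_j,1):j\in I_v\},$$
where $1$ is the empty condition. Directly from the definitions,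
$$\pi\dot x_{j,i}=\dot x_{\pi(j,i)},\qquad \pi\dot a_j=\dot a_{\sigma(j)},\qquad \pi\dot A_v=\dot A_v .$$
All these names are HS: $\dot x_{j,i}$ is fixed by $\mathrm{fix}\{(j,i)\}$; $\dot a_j$ is fixed by $\mathrm{fix}\{(j,0)\}$, because $\pi(j,0)=(j,0)$ gives $\sigma(j)=j$; and $\dot A_v$ is fixed by all of $\mathcal G$. The canonical name of the sequence $\langle A_v:v<\lambda\rangle$ is also fixed by all of $\mathcal G$, so the sequence is in $N$.

The $x_{j,i}$ are pairwise distinct: given $p$ and $(j,i)\ne(j',i')$, the domain of $p$ is small, so there is $m<\mu$ with $(j,i,m),(j',i',m)\notin\mathrm{dom}(p)$, and $p$ can be extended to take different values at these two places. Hence the $a_j=\{x_{j,i}:i<\mu\}$ are pairwise distinct and nonempty, and the $A_v=\{a_j:j\in I_v\}$ are pairwise disjoint. Put $A=\bigcup_vA_v$.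

**Definition (small subsets of $A$).** If $\bar e\in M$ is a small subset of $I$, call $e=\{a_j:j\in\bar e\}$ a *small subset of $A$*. Given an enumeration of $\bar e$ in $M$, the canonical names for $e$ and for the induced enumeration of $e$ are fixed by $\mathrm{fix}(\bar e\times\{0\})$. So both are in $N$.

Hence small subsets of $A$ are well-orderable in $N$, finite in Case F and of size $\le|\nu|$ in Case D. The union of two of them is small. For small $e$ and any $v$, the set $A_v\setminus e$ is infinite, because $I_v\setminus\bar e$ has size $\mu$. In Case D there is in $N$ an injection $\nu\to A_v\setminus e$: take in $M$ an injection $\nu\to I_v\setminus\bar e$; its range has size $\nu<\mu$, hence is small, and the induced enumeration is in $N$.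

## 4. Transfer between points of a block, and rigidity of injections

The next lemma says in what sense the points of a block are indistinguishable.

**Lemma 1 (Transfer).** For every $Y\in N$ there is a small $e\subseteq A$ (a *support* of $Y$) such that for all formulas $\varphi$, all $v<\lambda$, all $a,b\in A_v\setminus e$, all finite tuples $\vec d$ from $A\setminus\{a,b\}$ and $\vec c$ from $M$,
$$N\models\varphi(Y,a,\vec d,\vec c)\iff N\models\varphi(Y,b,\vec d,\vec c).$$
Every small superset in $A$ of a support is a support.

For example, $A_v$ has support $\emptyset$, and $a_j$ has support $\{a_j\}$. In Case F there is no injection $g:\omega\to A$ in $N$. Indeed, a support $e$ of $g$ is finite, so some $g(n)=a$ lies in $A_v\setminus e$ for some $v$; for $b\in A_v\setminus(e\cup\{a\})$ the statement "$g(n)=a$" transfers to "$g(n)=b$", which is absurd.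

*Proof.* The last sentence is clear: enlarging $e$ leaves fewer $a,b$ to consider.

**Step 1: choose $e$ and set up.** The support is read off from a name. Let $\dot Y$ be an HS name for $Y$ fixed by all elements of $\mathrm{fix}(E)$, $E$ small. Put $\bar e=\{j:\exists i\;(j,i)\in E\}$ and $e=\{a_j:j\in\bar e\}$. Let $a=a_k\ne b=a_l$ with $k,l\in I_v\setminus\bar e$, and let $\sigma$ be the transposition of $k$ and $l$. By symmetry it suffices to prove "$\Rightarrow$". Let $p\in G$ force $\varphi(\dot Y,\dot a_k,\vec{\dot d},\check{\vec c})$, where $\vec{\dot d}$ consists of names $\dot a_j$ with $j\ne k,l$. We claim that $p\Vdash\varphi(\dot Y,\dot a_l,\vec{\dot d},\check{\vec c})$. Suppose not; then some $q\le p$ forces the negation.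

**Step 2: build $\pi\in\mathrm{fix}(E)$ that swaps $k$ and $l$ and moves $p$ out of the way of $q$.** Swapping alone might make $p$ and $q$ disagree; the permutations $\tau_j$ prevent this. Let $F\subseteq I\times\mu$ be the small set of $(j,i)$ occurring in $\mathrm{dom}(q)$, and write $E_j=\{i:(j,i)\in E\}$, $F_j=\{i:(j,i)\in F\}$. In $M$, choose for each $j$ an injection of $F_j\setminus E_j$ into
$$\mu\setminus(F_j\cup E_j\cup F_{\sigma(j)}),$$
which is possible as these sets are small. Let $\tau_j$ be the involution of $\mu$ exchanging each point of $F_j\setminus E_j$ with its image and fixing everything else. Then $\tau_j$ is the identity on $E_j$ and maps $F_j\setminus E_j$ into the complement of $F_{\sigma(j)}$. Let $\pi(j,i)=(\sigma(j),\tau_j(i))$. If $(j,i)\in E$ then $j\in\bar e$, so $\sigma(j)=j$, and $\tau_j(i)=i$. So $\pi\in\mathrm{fix}(E)$.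

**Step 3: $\pi p$ and $q$ are compatible.** Let $(\pi(j,i),m)\in\mathrm{dom}(\pi p)\cap\mathrm{dom}(q)$, where $(j,i,m)\in\mathrm{dom}(p)\subseteq\mathrm{dom}(q)$. Then $(j,i)\in F$. If $(j,i)\notin E$, then $i\in F_j\setminus E_j$, so $\tau_j(i)\notin F_{\sigma(j)}$, that is, $\pi(j,i)\notin F$, contradicting $(\pi(j,i),m)\in\mathrm{dom}(q)$. So $(j,i)\in E$ and $\pi(j,i)=(j,i)$, and both $\pi p$ and $q$ take the value $p(j,i,m)$ there.

**Step 4: contradiction.** By (2), $\pi p\Vdash\varphi(\pi\dot Y,\pi\dot a_k,\pi\vec{\dot d},\check{\vec c})$. Here $\pi\dot Y=\dot Y$, $\pi\dot a_k=\dot a_l$, and $\pi\dot a_j=\dot a_j$ for $j\ne k,l$. So $\pi p\Vdash\varphi(\dot Y,\dot a_l,\vec{\dot d},\check{\vec c})$, while $q$ forces the negation. A common extension of $\pi p$ and $q$ forces both, which is impossible. Hence the claim holds, and as $p\in G$, $N\models\varphi(Y,b,\vec d,\vec c)$. $\square$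

**The set $K$ in $N$.** From now on we work in $N$. Let $V\subseteq\lambda$ with $|V|\ge2$, let $R$ be a set of 2-element subsets of $V$ ($V,R\in N$), and form $\Delta$, $A_s$, $\Phi$, $K=\Phi\times\nu$ and $\kappa=|K|$ as in (1). Note that $\Delta$ is closed under subsets, and that each $s\in\Delta$, being a set of at most two ordinals, lies in $M$, as do all ordinals. So these may be used as parameters $\vec c$ in Lemma 1. Since $2\cdot|\nu|=|\nu|$, we have $\kappa+\kappa=\kappa$. So $C=\{x:x\le\kappa\}$ is closed under addition, and its elements are exactly the $|X|$ with $X\subseteq K$. For $x,y\in C$,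
$$x\le y\iff\exists z\in C\;\;x+z=y, \tag{3}$$
because an injection $X\to Y$ splits $Y$ into its range and the rest, whose cardinality is $\le|Y|\le\kappa$. So $\le$ is definable in $\mathrm{CARD}^+_\kappa$.

**Lemma 2 (Rigidity).** Let $X,X'\subseteq K$, $h:X\to X'$ injective, $e$ a support of $h$, and $h(f,\xi)=(f',\xi')$. If $v\in\mathrm{dom}f$ and $f(v)\notin e$, then $v\in\mathrm{dom}f'$ and $f'(v)=f(v)$.

In words: an injection cannot lose a coordinate that lies outside its support; it may only add coordinates.

*Proof.* Suppose not. Then $f(v)\notin\mathrm{ran}f'$, because the blocks are disjoint and an element of $A_v$ can be a value of $f'$ only at $v$. Pick $b\in A_v\setminus(e\cup\mathrm{ran}f\cup\mathrm{ran}f')$, and let $f^b$ be $f$ with the value at $v$ changed to $b$. Apply Lemma 1 with $Y=h$, $a=f(v)$ and $b$ to the statement "$h(f,\xi)=(f',\xi')$". Its other parameters are the remaining values of $f$ (in blocks other than $A_v$), the values of $f'$ (different from $a$ and $b$), and $\mathrm{dom}f,\mathrm{dom}f',\xi,\xi'$, which lie in $M$. We get $h(f^b,\xi)=(f',\xi')=h(f,\xi)$ with $f^b\ne f$, contradicting injectivity. $\square$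

For small $e\subseteq A$ write $A^e_s=\{f\in A_s:\mathrm{ran}f\cap e=\emptyset\}$. It is nonempty.

**Homogeneity $(*)$.** *If $e$ supports $X\subseteq K$, $\mathrm{ran}\,g\subseteq e$, $\mathrm{dom}\,g\cap s=\emptyset$, $g\in A_{\mathrm{dom}\,g}$, $\mathrm{dom}\,g\cup s\in\Delta$ and $\xi<\nu$, then the truth value of $(g\cup f,\xi)\in X$ is the same for all $f\in A^e_s$.*

*Proof.* Move from $f$ to another $\bar f\in A^e_s$ by changing one coordinate at a time. When the coordinate at $v$ changes from $a$ to $b$, both lie in $A_v\setminus e$. The other values of $f$ lie in other blocks, and the values of $g$ lie in $e$; so all these are in $A\setminus\{a,b\}$, and Lemma 1 applies. $\square$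

## 5. Blocks without the factor $\nu$, and how the factor absorbs supports

The obvious economy is to drop the factor $\nu$ and let the cardinal $|A_v|$ itself stand for the vertex $v$. Rigidity shows exactly where this breaks.

First, $\{x:x\le|\Phi|\}$ is not closed under addition. For $n\ge1$ there is no injection $h:\Phi\times(n+1)\to\Phi\times n$. Indeed, let $e$ support $h$, let $t\in\Delta$ be $\subseteq$-maximal and let $f\in A_t^e$. By Lemma 2, $h(f,i)=(f_i',i')$ with $f'_i\supseteq f$, so $f'_i=f$ by maximality of $t$, and $i\mapsto i'$ injects $n+1$ into $n$, which is impossible. So $2|\Phi|\not\le|\Phi|$. Closing under addition by taking $\{x:\exists n\;x\le n|\Phi|\}$ gives a set without a largest element, so not an initial segment.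

Second, in Case F there is no canonical cardinal to stand for $v$: if $Y\subseteq A_v$ is infinite and $c\in Y$, then $|Y\setminus\{c\}|<|Y|$. Indeed, let $h:Y\to Y\setminus\{c\}$ be injective, and let $e\ni c$ be a finite support of $h$; identify $Y$ with a subset of $A_{\{v\}}\times\{0\}$, so that Lemma 2 gives $h(a)=a$ for $a\in Y\setminus e$. If $y\in Y\cap e$ had $h(y)=a\notin e$, then $h(a)=a=h(y)$ with $a\ne y$, a contradiction. So $h$ injects the finite set $Y\cap e$ into $(Y\cap e)\setminus\{c\}$, which is impossible. Hence no infinite cardinal below $|A_v|$ is minimal among the infinite ones.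

The factor $\nu$ cures both troubles. It makes $\kappa=2\kappa$, as we saw, and it makes the removal of a support invisible, which is the next lemma. Let $\mathcal L$ be the set of infinite initial ordinals $\theta\le\nu$; in Case F, $\mathcal L=\{\omega\}$. For $s\in\Delta$ and $\theta\in\mathcal L$ let
$$\beta_{s,\theta}=|A_s\times\theta|\in C.$$

**Lemma 3.** If $e\subseteq A$ is small, $s\in\Delta$ and $\theta\in\mathcal L$, then $|A_s^e\times\theta|=\beta_{s,\theta}$.

*Proof.* If $s=\emptyset$ then $A^e_s=A_s=\{\emptyset\}$. Let $s\ne\emptyset$.

*Case D.* For each of the finitely many $v\in s$ let $D\subseteq A_v\setminus e$ be the range of an injection of $\nu$, and let $e_v=e\cap A_v$, which is well-orderable of size $\le|\nu|$. Then $|D\cup e_v|=|\nu|=|D|$. Gluing a bijection $D\cup e_v\to D$ with the identity on $A_v\setminus(D\cup e)$ gives a bijection $A_v\to A_v\setminus e$. Applied coordinatewise, these give $|A_s|=|A_s^e|$, and we multiply by $\theta$.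

*Case F.* Here $\theta=\omega$. For $v\in s$ let $e\cap A_v=\{c_0,\dots,c_{m-1}\}$ and pick $d\in A_v\setminus e$. Define $\vartheta_v:A_v\times\omega\to(A_v\setminus e)\times\omega$ by
$$(a,n)\mapsto(a,2n)\ \text{ for }a\notin e,\qquad (c_r,n)\mapsto\bigl(d,2(mn+r)+1\bigr).$$
It is injective: the parity of the second entry tells which clause was used, and $mn+r$ with $r<m$ determines $n$ and $r$. Using a bijection $\omega\cong\omega^s$, the product of the $\vartheta_v$ is an injection
$$A_s\times\omega\cong\prod_{v\in s}(A_v\times\omega)\to\prod_{v\in s}\bigl((A_v\setminus e)\times\omega\bigr)\cong A_s^e\times\omega .$$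
The inclusion is an injection the other way. Apply Cantor–Bernstein. $\square$

## 6. The order of the cardinals $\beta_{s,\theta}$

**Lemma 4.** $\beta_{s,\theta}\le\beta_{t,\eta}$ iff $s\subsetneq t$, or $s=t$ and $\theta\le\eta$. In particular the $\beta_{s,\theta}$ are pairwise distinct.

*Proof.* ($\Leftarrow$) The case $s=t$ is clear. Let $s\subsetneq t$. In Case F, $\theta=\eta=\omega$; fix $b\in A_{t\setminus s}$ and use $(f,n)\mapsto(f\cup b,n)$. In Case D we must also cover $\theta>\eta$, so we store the ordinal in a new coordinate: choose $v\in t\setminus s$, an injection $\iota:\nu\to A_v$ and $b\in A_{t\setminus(s\cup\{v\})}$, and use $(f,\xi)\mapsto(f\cup\{(v,\iota(\xi))\}\cup b,\,0)$.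

($\Rightarrow$) Let $h:A_s\times\theta\to A_t\times\eta$ be injective with support $e$, and let $f\in A_s^e$. By Lemma 2, $h(f,\xi)=(f_\xi,\zeta_\xi)$ with $f_\xi\supseteq f$. So $s\subseteq t$. If $s=t$, then $f_\xi=f$ for all $\xi$, and $\xi\mapsto\zeta_\xi$ is an injection $\theta\to\eta$. So $\theta\le\eta$. $\square$

Let us see the smallest graphs in Case F, writing $\beta_s=\beta_{s,\omega}$. For $V=\{u,v\}$ and $R=\emptyset$ there are three such cardinals, $\beta_\emptyset=\aleph_0$ below the two incomparable $\beta_{\{u\}}$ and $\beta_{\{v\}}$. If $R=\{\{u,v\}\}$, a fourth one, $\beta_{\{u,v\}}$, lies above both. So an edge shows as a common upper bound. But we may not allow arbitrary upper bounds in $C$: the sum $\beta_{\{u\}}+\beta_{\{v\}}$ is always in $C$, whether or not $\{u,v\}$ is an edge. What distinguishes this sum from the $\beta_s$ is that it splits into two parts different from itself. Indeed, $\beta_{\{u\}}+\beta_{\{v\}}=\beta_{\{u\}}$ would give $\beta_{\{v\}}\le\beta_{\{u\}}$, contradicting Lemma 4, and similarly for $v$. This suggests the definition of the next section.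

## 7. Idempotent primes

**Definition.** Call $x\in C$ an *idempotent prime* if $x\ne0$, $x+x=x$, and for all $y,z\in C$: $x=y+z$ implies $x=y$ or $x=z$. Let $\mathrm{Pr}$ be the set of idempotent primes. It is definable in $\mathrm{CARD}^+_\kappa$, where $0$ is the element with $0+y=y$ for all $y$.

For example, $1$ is not idempotent although $1=y+z$ implies $1=y$ or $1=z$; $\aleph_0$ is an idempotent prime; and $\beta_{\{u\},\omega}+\beta_{\{v\},\omega}$ for $u\ne v$ is idempotent but, as just seen, not prime (Lemma 4 gives this in both cases).

**Lemma 5.** $\mathrm{Pr}=\{\beta_{s,\theta}:s\in\Delta,\ \theta\in\mathcal L\}$.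

*Proof.*

**Step 1: every $\beta_{s,\theta}$ is an idempotent prime.** It is nonzero, and idempotent since $2\theta=\theta$ in cardinality. Let $\beta_{s,\theta}=y+z$, and write $A_s\times\theta=Y\sqcup Z$ with $|Y|=y$, $|Z|=z$. Let $e$ support $Y$. By $(*)$ with $g=\emptyset$, for each $\xi<\theta$ either all $(f,\xi)$ with $f\in A_s^e$ are in $Y$ or all are in $Z$. So $\theta=Y_*\sqcup Z_*$ with $A_s^e\times Y_*\subseteq Y$ and $A_s^e\times Z_*\subseteq Z$. One of $Y_*,Z_*$ has cardinality $\theta$, say $Y_*$; the other case is the same with $z$ for $y$. By Lemma 3,
$$\beta_{s,\theta}=|A^e_s\times\theta|=|A^e_s\times Y_*|\le|Y|\le\beta_{s,\theta},$$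
so $y=\beta_{s,\theta}$.

For the converse let $x=|X|\in\mathrm{Pr}$, $X\subseteq K$, and let $e$ be a support of $X$.

**Step 2: sort $X$ by the coordinates outside $e$, and pick a top layer.** For $f\in\Phi$ let $S(f)=\{v\in\mathrm{dom}f:f(v)\notin e\}$, which is in $\Delta$ since $\Delta$ is closed under subsets. Let $X_s=\{(f,\xi)\in X:S(f)=s\}$. Since $X\ne\emptyset$ and $|s|\le2$ for all $s\in\Delta$, there is a $\subseteq$-maximal $s$ with $X_s\ne\emptyset$. Fix it.

**Step 3: $x=|X_s|$.** Here primeness is used. Suppose not. As $x=|X_s|+|X\setminus X_s|$ is prime, $x=|X\setminus X_s|$, and there is an injection $h:X\to X\setminus X_s$. Let $e'\supseteq e$ support $h$. Pick an element of $X_s$ and write it as $(g\cup f,\xi)$ with $\mathrm{ran}\,g\subseteq e$ and $f\in A^e_s$. By $(*)$ we may replace $f$ by a member of $A^{e'}_s\subseteq A^e_s$; the new element is still in $X_s$. Let $h(g\cup f,\xi)=(f',\xi')$. By Lemma 2, $f'\supseteq f$, hence $S(f')\supseteq s$. As $(f',\xi')\in X$, we have $X_{S(f')}\ne\emptyset$, and maximality gives $S(f')=s$, so $(f',\xi')\in X_s$. This contradicts the choice of $h$.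

**Step 4: $X_s$ is a product with a well-orderable set.** Let $W$ be the set of $(g,\xi)$ with $\xi<\nu$, $g\in A_{\mathrm{dom}\,g}$, $\mathrm{ran}\,g\subseteq e$, $\mathrm{dom}\,g\cap s=\emptyset$, $\mathrm{dom}\,g\cup s\in\Delta$, and $(g\cup f,\xi)\in X$ for all $f\in A_s^e$. Every element of $X_s$ is uniquely of the form $(g\cup f,\xi)$, where $f\in A^e_s$ is the restriction to $s$ and $g$ is the restriction to the remaining coordinates, with values in $e$. By $(*)$, membership in $X$ does not depend on $f$. So
$$X_s=\{(g\cup f,\xi):(g,\xi)\in W,\ f\in A^e_s\}\cong A^e_s\times W .$$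
Since the blocks are disjoint, $g$ is determined by $\mathrm{ran}\,g\in[e]^{\le2}$, the set of subsets of $e$ with at most two elements. So $W$ injects into $[e]^{\le2}\times\nu$, where $e$ is finite in Case F and well-orderable of size $\le|\nu|$ in Case D. Hence $W$ is well-orderable, of some cardinality $\theta\le|\nu|$. Moreover $\theta\ne0$ as $X_s\ne\emptyset$, and $x=|A^e_s\times\theta|$.

**Step 5: $\theta$ is infinite.** Here idempotence is used. If $\theta=m$ were finite, then $x+x=x$ would give an injection $h:A_s^e\times2m\to A_s^e\times m$ between subsets of $K$. Take $f\in A^e_s$ whose range also avoids a support of $h$. For $i<2m$, Lemma 2 gives $h(f,i)=(f',i')$ with $f'\supseteq f$, and $f'\in A_s$, so $f'=f$. Thus $i\mapsto i'$ injects $2m$ into $m$, which is impossible since $m\ge1$. So $\theta\in\mathcal L$, and $x=|A_s^e\times\theta|=\beta_{s,\theta}$ by Lemma 3. $\square$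

## 8. Reading the graph and its vertex sets from $+$

**Lemma 6.** Define in $\mathrm{CARD}^+_\kappa$:

- $\mathrm{Vert}(x)$: $x$ is a minimal element of $\{y\in\mathrm{Pr}:y\text{ is }\le\text{-incomparable to some element of }\mathrm{Pr}\}$;
- $\mathrm{Edge}(x,y)$: $\mathrm{Vert}(x)$, $\mathrm{Vert}(y)$, $x\ne y$, and some $z\in\mathrm{Pr}$ has $x\le z$ and $y\le z$.

Then $v\mapsto\beta_{\{v\},\omega}$ is an isomorphism of $(V,R)$ onto the graph $(\mathrm{Vert},\mathrm{Edge})$. Moreover, for every $W\subseteq V$ there is $x_W\in C$ with $W=\{v\in V:\beta_{\{v\},\omega}\le x_W\}$.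

By (3), these are first-order formulas in $+$, without parameters, and they do not depend on the graph, $\lambda$ or $\nu$.

*Proof.*

**Step 1: the vertices.** By Lemma 5 we know all elements of $\mathrm{Pr}$, and by Lemma 4 their order. Each $\beta_{\emptyset,\theta}$ is comparable with every element of $\mathrm{Pr}$: it is below $\beta_{t,\eta}$ for $t\ne\emptyset$, and $\beta_{\emptyset,\theta}$, $\beta_{\emptyset,\eta}$ are compared by $\theta,\eta$. For $v\ne w$ in $V$, $\beta_{\{v\},\omega}$ and $\beta_{\{w\},\omega}$ are incomparable. Since $|V|\ge2$, all $\beta_{\{v\},\omega}$ are in the displayed set. The only other elements of $\mathrm{Pr}$ below $\beta_{\{v\},\omega}$ are among the $\beta_{\emptyset,\theta}$, which are not in that set, so $\beta_{\{v\},\omega}$ is minimal in it. Every $\beta_{\{v\},\theta}$ with $\theta\ne\omega$, and every $\beta_{t,\theta}$ with $v\in t\in R$, lies strictly above $\beta_{\{v\},\omega}$ and so is not minimal. Hence $\mathrm{Vert}=\{\beta_{\{v\},\omega}:v\in V\}$, and $v\mapsto\beta_{\{v\},\omega}$ is one-one by Lemma 4.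

**Step 2: the edges.** For $u\ne v$, $\beta_{t,\eta}$ is above both $\beta_{\{u\},\omega}$ and $\beta_{\{v\},\omega}$ iff $u,v\in t$, that is, iff $t=\{u,v\}$. So a common upper bound in $\mathrm{Pr}$ exists iff $\{u,v\}\in R$.

**Step 3: the sets of vertices.** Let $X_W=\bigcup_{v\in W}A_{\{v\}}\times\omega$ and $x_W=|X_W|$. Clearly $\beta_{\{v\},\omega}\le x_W$ for $v\in W$. Conversely, let $h:A_{\{v\}}\times\omega\to X_W$ be injective with support $e$, and let $f\in A^e_{\{v\}}$. By Lemma 2, $h(f,0)=(f',n)$ with $f'\supseteq f$. Elements of $X_W$ have one-point domains, so $\mathrm{dom}f'=\{v\}$ and $v\in W$. $\square$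

## 9. Cycles of length $n+3$: Theorem A

**Proof of Theorem A.** Take Case F with $\lambda=\omega$, over the model $M$ of Section 3, Step 1.

**Step 1: a graph coding a nonrecursive set.** Let $S\in M$ be a nonrecursive subset of $\omega$, for example the halting set. Let $(V,R)\in M$, $V\subseteq\omega$, be isomorphic to the disjoint union of cycles of length $n+3$, one for each $n\in S$, plus two isolated vertices, which ensure $|V|\ge2$. A cycle in this graph must be one of the listed cycles. So the graph contains a cycle of length $n+3$ iff $n\in S$.

**Step 2: the reduction.** Form $K$ and $\kappa$ as in (1). Let $\chi_n$ be the sentence in the language $\{+\}$ saying that there are $n+3$ distinct elements $x_0,\dots,x_{n+2}$ satisfying $\mathrm{Vert}$, with $\mathrm{Edge}(x_i,x_{i+1})$ for $i<n+2$ and $\mathrm{Edge}(x_{n+2},x_0)$. The map $n\mapsto\chi_n$ is recursive, and by Lemma 6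
$$\mathrm{CARD}^+_\kappa\models\chi_n\iff n\in S .$$
If the theory of $\mathrm{CARD}^+_\kappa$ were recursive, $S$ would be recursive. So it is not. Finally, $N$ is transitive (resp. $\omega$-standard) with $M$, and $\kappa=2\kappa$. $\blacksquare$

The cardinal $\kappa$ of this proof is not large: $\kappa\le2^{2^{\aleph_0}}$. Here the $x_{j,i}$ are subsets of $\omega$, so each $f(v)$ is a nonempty set of subsets of $\omega$. Define $c:(\omega\times\mathcal P(\omega))\sqcup\omega\to\mathcal P(\omega)$ by
$$c(v,r)=\{3k:k\in r\}\cup\{3v+1\},\qquad c(n)=\{3n+2\}.$$
This is injective, and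
$$(f,n)\mapsto\{c(v,r):v\in\mathrm{dom}f,\ r\in f(v)\}\cup\{c(n)\}$$
is an injection $K\to\mathcal P(\mathcal P(\omega))$. Indeed $n$, $\mathrm{dom}f$ and the $f(v)$ can be read off from the image; nonemptiness of $f(v)$ is what makes $\mathrm{dom}f$ recoverable.

## 10. Dependent choice of length $\nu$ in Case D

$\mathrm{DC}_\nu$ says: if $X\ne\emptyset$ and $Q\subseteq X^{<\nu}\times X$ is such that every $s\in X^{<\nu}$ has some $y$ with $s\,Q\,y$, then there is $f:\nu\to X$ with $(f\upharpoonright\xi)\,Q\,f(\xi)$ for all $\xi<\nu$. For $\nu=\omega$ it says that infinitely many dependent choices can be made in a row. We show that $N\models\mathrm{DC}_\nu$ in Case D.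

**Claim.** In Case D, $N$ contains every function $f\in M[G]$ with $f:\gamma\to N$, $\gamma\le\nu$.

**Step 1: a condition that guarantees HS values.** Let $\dot f$ be a $\mathbb P$-name for $f$; here $\Vdash$ is forcing for $M[G]$. For $\xi<\gamma$ let $D_\xi$ be the set of $r$ such that $r\Vdash\dot f(\check\xi)=\dot y$ for some $\dot y\in\mathrm{HS}$; it is closed under stronger conditions. We want $p\in G$ that forces $\dot f$ to be a function on $\check\gamma$ and is such that every $D_\xi$ is dense below $p$. The set of conditions $p$ such that either all $D_\xi$ are dense below $p$, or for some $\xi$ no $r\le p$ is in $D_\xi$, is in $M$. It is dense: if $D_\xi$ is not dense below $p$, some $q\le p$ has no extension in $D_\xi$. So $G$ contains such a $p$. The second alternative fails for it, because each $f(\xi)$ is the value of an HS name, so $G$ meets $D_\xi$, and a common extension of $p$ with an element of $G\cap D_\xi$ is in $D_\xi$. Strengthen $p$ within $G$ so that it also forces $\dot f$ to be a function on $\check\gamma$. By Collection in $M$ there is a set $H\in M$ of HS names such that names $\dot y\in H$ suffice: for each $\xi<\gamma$,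 the $r$ with $r\Vdash\dot f(\check\xi)=\dot y$ for some $\dot y\in H$ are dense below $p$.

**Step 2: decide all values at once.** Given $q\le p$, build in $M$ a decreasing sequence $(q_\xi)_{\xi\le\gamma}$ with $q_0=q$, unions at limits, and $q_{\xi+1}\Vdash\dot f(\check\xi)=\dot y_\xi$ with $\dot y_\xi\in H$. The unions are conditions, since $\mu$ is regular and the length is $\le\nu<\mu$. Choose in $M$ small sets $E_\xi$ such that $\mathrm{fix}(E_\xi)$ fixes $\dot y_\xi$. Then $E=\bigcup_{\xi<\gamma}E_\xi$ is small, again by regularity of $\mu>\nu$. So the canonical name for $\langle\dot y_\xi:\xi<\gamma\rangle$ is fixed by $\mathrm{fix}(E)$ and is HS, and $q_\gamma\le q$ forces $\dot f$ to equal it. Such conditions $q_\gamma$ are therefore dense below $p$, so $G$ contains one, and $f\in N$. This proves the claim.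

**Step 3: $\mathrm{DC}_\nu$.** Let $X$ and $Q$ in $N$ be as in the hypothesis of $\mathrm{DC}_\nu$. In $M[G]$, which satisfies AC, choose recursively $f:\nu\to X$ with $(f\upharpoonright\xi)\,Q\,f(\xi)$. This is possible because each $f\upharpoonright\xi$ is in $N$ by the claim, hence in $X^{<\nu}$ as computed in $N$, where the hypothesis applies to it. Finally $f\in N$, again by the claim. So $N\models\mathrm{DC}_\nu$.

Also $N\supseteq M$, with the same ordinals. So Case D gives the model for the first part of Theorem B. Items (1)–(4) are proved for both cases at once, and all objects in them are taken in $N$.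

## 11. Ternary relations, sets and arithmetic in $\mathrm{CARD}^+_\kappa$: Theorem B

**Proof of (1).** Transport the vertex set to some $V\subseteq\lambda$ and apply Lemma 6, which covers all $V,R\in N$ in both cases with the same formulas. Each set $\{v:\mathrm{Vert}(v),\,v\le x\}$ is a subset of the vertex set, and by the last part of Lemma 6 all subsets occur.

**Proof of (2).** We code $(D;T_1,\dots,T_r)$ into a graph, using the number of attached leaves as a label and the length of a path to mark the position of an argument.

**Step 1: the graph.** A *leaf* is a vertex of degree 1. The vertices and edges are as follows.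

- Each $d\in D$ is a vertex, with 2 own leaves attached.
- For each $i\in\{1,\dots,r\}$ and each $t=(d_1,d_2,d_3)\in T_i$ there is a vertex $c_{i,t}$ with $i+2$ own leaves attached, and three paths with new inner vertices:
$$c_{i,t}-p_1-d_1,\qquad c_{i,t}-p_2-p_2'-d_2,\qquad c_{i,t}-p_3-p_3'-p_3''-d_3 .$$

The vertex set is well-orderable, because $D$, and hence $D^3$, is. Its size is $\ge2$ as $D\ne\emptyset$, and $\le|\lambda|$ as $\lambda$ is infinite and $|\lambda|^3=|\lambda|$. The graph stays simple when some of $d_1,d_2,d_3$ coincide, since the inner vertices are new.

**Step 2: define the kinds of vertices.** The attached leaves are exactly the vertices of degree 1: each $d$ and each $c_{i,t}$ has degree $\ge2$, and inner path vertices have degree exactly 2. A leaf is adjacent only to a $d$ or a $c_{i,t}$, and an inner vertex is adjacent to no leaf. So: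

- $D$ is the set of vertices with exactly 2 leaf neighbors;
- $C_i=\{c_{i,t}:t\in T_i\}$ is the set of vertices with exactly $i+2\ge3$ leaf neighbors;
- the set $P$ of inner path vertices is the set of non-leaves without leaf neighbors.

**Step 3: define $T_i$.** We claim that $T_i(x,y,z)$ holds iff $x,y,z\in D$ and there is $c\in C_i$ with walks
$$c-p-x,\qquad c-q-q'-y,\qquad c-r-r'-r''-z$$
such that all inner vertices are in $P$ and $r,r',r''$ are distinct. The forward direction is by construction. Conversely let $c=c_{i,t}$ with $t=(d_1,d_2,d_3)$. The $P$-neighbors of $c$ are $p_1,p_2,p_3$. The only neighbors of $p_1$ are $c,d_1$; those of $p_2$ are $c,p_2'$; those of $p_2'$ are $p_2,d_2$; those of $p_3$ are $c,p_3'$; those of $p_3'$ are $p_3,p_3''$; those of $p_3''$ are $p_3',d_3$.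

- First walk: of $p_1,p_2,p_3$ only $p_1$ has a neighbor in $D$, so $x=d_1$.
- Second walk: $q=p_1$ has no neighbor in $P$; $q=p_3$ leads to $q'=p_3'$, which has no neighbor in $D$. So $q=p_2$, $q'=p_2'$, $y=d_2$.
- Third walk: $r=p_1$ has no neighbor in $P$; $r=p_2$ gives $r'=p_2'$, whose only neighbor in $P$ is $p_2=r$, excluded by distinctness. So $r=p_3$, $r'=p_3'$, $r''=p_3''$, $z=d_3$.

Hence $(x,y,z)=t\in T_i$.

**Step 4: interpret $\mathfrak A$ and its sets.** So $\mathfrak A$ is definable in the graph by formulas depending only on $r$. By (1), $\mathfrak A$ is definable without parameters in $\mathrm{CARD}^+_\kappa$ for suitable $\kappa=2\kappa$, with $D$ a definable set of elements satisfying $\mathrm{Vert}$. Monadic second-order logic over $\mathfrak A$ has, besides quantifiers over elements of $D$, quantifiers over subsets of $D$. Let a set quantifier range over all $x\in C$, and read "$d\in x$" as $d\le x$; two elements $x$ with the same trace $\{d\in D:d\le x\}$ represent the same set. By (1) the traces on $D$ are all subsets of $D$. So, by induction on formulas, this interprets the full monadic second-order theory of $\mathfrak A$.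

**Proof of (3).** Let $S\subseteq\omega$ be in $N$. Apply (1) to the graph of Section 9, Step 1, for this $S$. It is a graph on a countable well-orderable set with at least two vertices, and $\omega\le\lambda$. Then $n\in S\iff\chi_n\in\mathrm{Th}(\mathrm{CARD}^+_\kappa)$, and $n\mapsto\chi_n$ is recursive and one-one.

**Proof of (4).**

**Step 1: second-order arithmetic.** Apply (2) to $\omega$ with the graphs of $+$ and $\times$ as ternary relations. A pairing function is arithmetical, so a $k$-ary relation on $\omega$ can be replaced by a set of coded $k$-tuples, and the monadic second-order theory of this structure computes the theory of full second-order arithmetic. By (2), so does $\mathrm{Th}(\mathrm{CARD}^+_\kappa)$.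

**Step 2: a translation with a guard.** Now let $T$ be any deductively closed theory in the language $\{+\}$ true in $\mathrm{CARD}^+_\kappa$. In other models of $T$ the formulas of (2) need not define anything like arithmetic, so we add a guard. Translate arithmetical sentences into the language of the two ternary relations by reading $0$ as the $x$ with $x+x=x$, $1$ as the $x\ne0$ with $x\times x=x$, and $Sx$ as $x+1$; let $\psi^*$ be the resulting translation of $\psi$ into the language $\{+\}$ via the interpretation of (2). Let $q$ be the conjunction of: the domain is nonempty, the two relations are graphs of total operations, $0$ and $1$ exist uniquely, and the axioms of Robinson's $Q$. All this is true in $(\omega;+,\times)$, so $q^*$ holds in $\mathrm{CARD}^+_\kappa$.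

**Step 3: undecidability.** Suppose $T$ is decidable. Then $T'=\{\psi:(q^*\to\psi^*)\in T\}$ is decidable.

- $T'$ is deductively closed. In any structure satisfying $q^*$ the translation defines a structure for the language of arithmetic. So if $\psi$ follows from $\psi_1,\dots,\psi_k\in T'$, then $q^*\wedge\psi_1^*\wedge\dots\wedge\psi_k^*\to\psi^*$ is valid, and $(q^*\to\psi^*)\in T$.
- $T'$ contains $Q$, since $q^*\to\psi^*$ is valid for each axiom $\psi$ of $Q$.
- $T'$ is consistent. Since $q^*$ holds in $\mathrm{CARD}^+_\kappa$ and $T$ is true there, each $\psi\in T'$ has $\psi^*$ true in $\mathrm{CARD}^+_\kappa$, that is, $\psi$ is true in $(\omega;+,\times)$.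

This contradicts the essential undecidability of $Q$ (Tarski–Mostowski–Robinson): no consistent deductively closed extension of $Q$ in the language of arithmetic is decidable. So $T$ is undecidable.

**Step 4: the common theory.** The set of sentences true in all $\mathrm{CARD}^+_{\kappa'}$ with $\kappa'=2\kappa'$ is deductively closed and true in our $\mathrm{CARD}^+_\kappa$. So it is undecidable by Step 3. $\blacksquare$
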